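\title{A nonseparable scattered C$^*$-algebra without uncountable irredundant sets}

\begin{abstract}
A subset of a C$^*$-algebra is irredundant if none of its elements belongs to the C$^*$-subalgebra generated by the others. We construct in ZFC a nonseparable scattered C$^*$-algebra in which every irredundant set is countable. The algebra is AF, has density $\omega_1$, is faithfully and irreducibly represented on $\ell_2$, and all its commutative C$^*$-subalgebras are separable. Consequently, if ZFC is consistent, it is not consistent that every nonseparable scattered C$^*$-algebra has an uncountable irredundant set. The algebra is an inductive limit along a coherent system of finite subsets of $\omega_1$. The connecting maps plant an irreducible pair of operators in each irreducible representation, and this pair can be read off from words in arbitrary elements that come from higher levels of the algebra.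
\end{abstract}

\section{Introduction}\label{sec:intro}

For a subset $\mathcal X$ of a C$^*$-algebra $\mathcal A$ let $C^*(\mathcal X)$ be the smallest norm-closed $*$-subalgebra of $\mathcal A$ containing $\mathcal X$; no unit is adjoined. The set $\mathcal X$ is \emph{irredundant} if $a\notin C^*(\mathcal X\setminus\{a\})$ for every $a\in\mathcal X$. Irredundance is to generation of C$^*$-algebras what linear independence is to linear span, and the sizes of irredundant sets measure how many elements can each contribute something that all the others together do not produce.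

Subsets of irredundant sets are irredundant. The size of an irredundant set $\mathcal X$ is at most the density $\kappa$ of $\mathcal A$ in the norm topology: the metric space $\mathcal X$ has a dense subset $\mathcal X_0$ of size at most $\kappa$, and an element $a\in\mathcal X\setminus\mathcal X_0$ would lie in the closure of $\mathcal X_0$, hence in $C^*(\mathcal X\setminus\{a\})$. In particular, irredundant subsets of separable C$^*$-algebras are countable. It is natural to ask for the converse: is nonseparability always witnessed by an uncountable irredundant set? In the simplest nonseparable algebras it is. A family of pairwise orthogonal nonzero projections is irredundant, because each member annihilates the algebra generated by the others but not itself; and uncountable families of this kind exist in $c_0(\Gamma)$ for uncountable $\Gamma$ and in the algebra $\mathbb K(H)$ of compact operators on a nonseparable Hilbert space $H$.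

Scattered algebras are those that are built from these simplest algebras in transfinitely many layers. A projection $p$ in a C$^*$-algebra $\mathcal B$ is \emph{minimal} in $\mathcal B$ if $p\mathcal Bp=\mathbb Cp\neq0$, and $\mathcal A$ is \emph{scattered} if every nonzero C$^*$-subalgebra of $\mathcal A$ contains a minimal projection. This is the noncommutative version of a scattered compact Hausdorff space, that is, a compact Hausdorff space in which every nonempty subspace has a relatively isolated point. The layers are described by two known facts (Jensen; Ghasemi and Koszmider \cite{GK}): every nonzero quotient of a scattered C$^*$-algebra contains a minimal projection, and the closed ideal generated by the minimal projections of a C$^*$-algebra is isomorphic to a $c_0$-sum $\bigoplus_i\mathbb K(H_i)$. The \emph{Cantor--Bendixson sequence} of a scattered algebra $\mathcal A$ is the increasing sequence of closed ideals $\mathcal J_\xi$ in which $\mathcal J_0=0$, the quotient $\mathcal J_{\xi+1}/\mathcal J_\xi$ is the ideal of $\mathcal A/\mathcal J_\xi$ generated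 by its minimal projections, and $\mathcal J_\xi=\overline{\bigcup_{\zeta<\xi}\mathcal J_\zeta}$ for limit $\xi$. By the first fact the sequence increases strictly until it reaches $\mathcal A$. The algebras $\mathcal J_{\xi+1}/\mathcal J_\xi$ are the \emph{levels}, and the least $\xi$ with $\mathcal J_\xi=\mathcal A$ is the \emph{height}.

The following is known; ``consistent'' means relatively consistent with ZFC. Under CH, if $K$ is the Kunen line, which is a scattered compact Hausdorff space, then $C(K)$ is nonseparable and has no uncountable irredundant set. It is also consistent that there is a nonseparable, scattered, noncommutative C$^*$-algebra with no uncountable irredundant set. On the other hand, S.~Todorcevic proved that under $\mathrm{MA}+\neg\mathrm{CH}$ every nonseparable algebra $C(K)$ with $K$ compact and $0$-dimensional, in particular with $K$ compact scattered, has an uncountable irredundant set. The question below is posed in \cite{source}.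

\medskip
\noindent\textbf{Question.} \emph{Is it consistent that every nonseparable scattered C$^*$-algebra has an uncountable irredundant set?}
\medskip

For the algebras $C(K)$ the answer is yes by Todorcevic's theorem, and the two counterexamples just recalled are consistency results; so one would guess that a suitable axiom removes all counterexamples. The answer is no.

\begin{theorem}\label{thm:main}
ZFC proves that there is a nonseparable scattered C$^*$-algebra $\mathcal A$ in which every irredundant set is countable. Moreover, $\mathcal A$ is AF, has density $\omega_1$, and is faithfully and irreducibly represented on $\ell_2$.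
\end{theorem}

Here AF means that $\mathcal A$ is the closure of a directed union of finite-dimensional C$^*$-subalgebras. Thus ZFC refutes the statement in the question, and if ZFC is consistent, the statement is not consistent. In particular, Todorcevic's theorem does not extend to noncommutative scattered algebras under any additional consistent axioms.

\begin{theorem}\label{thm:supp}
The following hold in ZFC, with $\mathcal A$ the algebra constructed in the proof of Theorem~\ref{thm:main}.
\begin{enumerate}
\item[(a)] If $\mathcal D$ is a quotient of a C$^*$-subalgebra of $\mathcal A$ and $\mathcal X\subseteq\mathcal D$, then $a\in C^*(\mathcal X\setminus\{a\})$ for all but countably many $a\in\mathcal X$.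
\item[(b)] Every commutative C$^*$-subalgebra of $\mathcal A$ is separable.
\item[(c)] If $\mathcal A'$ is any nonseparable scattered C$^*$-algebra without uncountable irredundant sets, then all Cantor--Bendixson levels of $\mathcal A'$ are separable and its Cantor--Bendixson height is at least $\omega_1$.
\end{enumerate}
\end{theorem}

Part (b) shows that there is no conflict with Todorcevic's theorem. Part (c) tells us where to look for an example: it must be a tower of uncountably many separable layers. Our algebra is a tower of height $\omega_1$ all of whose layers are $\mathbb K(\ell_2)$.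

\medskip
\noindent\textbf{Notation.} Inner products are linear in the first variable. $\mathbb B(E)$ and $\mathbb K(E)$ are the algebras of bounded and of compact operators on a Hilbert space $E$. We put $|w\rangle\langle u|x=\langle x,u\rangle w$, so that $\operatorname{tr}(|w\rangle\langle u|X)=\langle Xw,u\rangle$, and for a unit vector $w$ we write $[w]=|w\rangle\langle w|$. A subspace \emph{reduces} an operator if it is invariant under the operator and its adjoint. An ordinal is the set of smaller ordinals, so $\gamma+1=\{\alpha:\alpha\le\gamma\}$, and $\min(F\setminus\eta)$ is the least element of $F$ that is $\ge\eta$.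

\section{The mechanism in the smallest case}\label{sec:idea}

\subsection*{Witnesses}
In $C(K)$ the Stone--Weierstrass theorem says why an element $a$ fails to lie in a C$^*$-subalgebra $\mathcal B$: either two points are separated by $a$ and not by $\mathcal B$, or $\mathcal B$ vanishes at a point at which $a$ does not. So a functional supported by at most two points vanishes on $\mathcal B$ and not at $a$. Our algebra $\mathcal A$ will be the union of an increasing chain of separable ideals $\mathcal I_\xi$, $\xi<\omega_1$, and the role of points will be played by irreducible representations $\pi_\alpha$ on one separable space $H$, with $\ker\pi_\alpha=\mathcal I_\alpha$. We call $\alpha$ a \emph{level}. The analog of the two-point functional is a functional $\sum_\alpha\operatorname{tr}(G_\alpha\pi_\alpha(\cdot))$, with $G_\alpha$ of finite rank, that involves at most two levels (Lemma~\ref{lem:witness}).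

Suppose that $(a_\delta)_{\delta<\omega_1}$ is irredundant, $a_\delta\notin\mathcal I_\delta$, and that $f_\delta$ is such a witness for $a_\delta$. We want an element $z$ of $C^*(a_\delta:\delta\ne\delta_0)$ with $f_{\delta_0}(z)\ne0$, for some $\delta_0$. The levels of $f_\delta$ below $\delta$ (the \emph{low} levels) can be assumed not to depend on $\delta$, and at such a level many of the operators $\pi_\alpha(a_\delta^*a_\delta)$ are strongly close to one operator $X_\alpha$. Any two words of the same length $\ell$ in them are then close to $X_\alpha^\ell$, so the difference $z$ of two such words is almost invisible at the low levels. The difficulty is at the levels $\alpha\ge\delta_0$ of $f_{\delta_0}$. There we must compute $\pi_\alpha(z)$, although we have no control over the elements $a_\delta$. The construction has to force \emph{every} element that comes from far above $\alpha$ to act at level $\alpha$ in a prescribed way. The following computation shows what this way is.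

\subsection*{Two operators}
For an operator $0\le B\le1$ on a Hilbert space $E$, let $e_0,e_1$ be the standard basis of $\mathbb C^2$ and let
\begin{equation}\label{eq:halmos}
\widehat B=\begin{pmatrix}B&(B-B^2)^{1/2}\\ (B-B^2)^{1/2}&1-B\end{pmatrix}
\quad\text{on } E\otimes\mathbb C^2=(E\otimes e_0)\oplus(E\otimes e_1).
\end{equation}
This is the Halmos dilation of $B$. Multiplying the matrix by itself gives the diagonal entries $B^2+(B-B^2)=B$ and $(B-B^2)+(1-B)^2=1-B$ and the off-diagonal entries $(B+1-B)(B-B^2)^{1/2}$, so $\widehat B$ is a projection. It is nonzero if $E\neq0$, and $\langle\widehat B(w\otimes e_0),u\otimes e_0\rangle=\langle Bw,u\rangle$.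

\begin{example}\label{ex:toy}
Let $K$ be a two-dimensional space with orthonormal basis $\kappa,\zeta$, and let $p=[(\kappa+\zeta)/\sqrt2]$, so that $p\kappa=\frac12\kappa+\frac12\zeta$. Let $E^0$ be finite-dimensional, $E^1=E^0\otimes K$ and $E^2=E^1\otimes K\otimes\mathbb C^2$, with $E^0\subseteq E^1\subseteq E^2$ via $w\mapsto w\otimes\kappa$ and $w\mapsto w\otimes\kappa\otimes e_0$. Fix $0\le B\le1$ on $E^1$, put $x=1\otimes p$ on $E^1$, and define on $E^2$
\[
y_1=x\otimes[\kappa]\otimes[e_0]+\tfrac12\,\widehat B\otimes[\zeta],\qquad y_2=1\otimes p\otimes1,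
\]
where $\widehat B$ acts on the first and third factors. Seen from $E^0$, neither operator shows anything: $E^1$ reduces $y_1$ and $y_1|_{E^1}=x$ is a projection, and $y_2$ is a projection, so all powers of $y_1$ and all powers of $y_2$ compress to the scalar $\frac12$ on $E^0$. Now let $w,u\in E^0$. Then $y_2w=\frac12w+\frac12w\otimes\zeta\otimes e_0$, the two summands lie in $E^1$ and in its orthogonal complement, and therefore
\[
\langle y_2y_1y_2w,u\rangle=\tfrac14\langle xw,u\rangle+\tfrac14\cdot\tfrac12\langle\widehat B(w\otimes e_0),u\otimes e_0\rangle=\tfrac18\langle w,u\rangle+\tfrac18\langle Bw,u\rangle .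
\]
On the other hand $y_1w,y_1u\in E^1$, where $y_2$ compresses to $\frac12$, so
\[
\langle y_1y_2y_1w,u\rangle=\tfrac12\langle xw,xu\rangle=\tfrac14\langle w,u\rangle,\qquad
\langle y_2y_2y_1w,u\rangle=\tfrac12\langle xw,u\rangle=\tfrac14\langle w,u\rangle .
\]
\end{example}

The operator $y_2$ moves part of $w$ out of $E^1$, in the direction $\zeta$; there $y_1$ acts through $B$; and $y_2$ brings the result back. With the mean $s=\frac12$ and the variance $v=\frac14$ of $p$ in the vector state of $\kappa$, the words $y_2y_1y_2$ and $y_1y_2y_1$ compress to $s^3+svB$ and $s^3+sv$. They have the same length, and their difference compresses to $sv(B-1)$. Also $y_2y_1y_2\neq y_2y_2y_1$ unless $B$ compresses to $1$ on $E^0$, so $y_1$ and $y_2$ do not commute; this is Theorem~\ref{thm:supp}(b) in miniature.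

The proof turns the example into a theorem in four steps. At level $\alpha$, an element from far above enters at some finite \emph{stage}; at that stage it looks like $y_2$, and at all later stages like $y_1$. The stages are governed by finite sets $F_n(\gamma)$ (Section~\ref{sec:F}). A state $T$ that is almost invariant under the connecting maps controls the means and variances, and operators $B_{t_\alpha}$ are planted at the levels (Section~\ref{sec:data}). Words of length five produce a second operator $[c]$ that makes the pair $(B_{t_\alpha},[c])$ irreducible, and pairs at different levels have no intertwiner, so that no witness can vanish on all the words (Sections~\ref{sec:letters} and~\ref{sec:main}). Finally, a pressing-down argument finds elements with increasing stages in any uncountable family (Section~\ref{sec:select}).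

\section{Standard facts}\label{sec:facts}

We use the following textbook facts on operator algebras.
\begin{enumerate}
\item[(C1)] An injective $*$-homomorphism of C$^*$-algebras is isometric, and every $*$-homomorphism $\varphi$ has closed range, so $\varphi(C^*(\mathcal X))=C^*(\varphi(\mathcal X))$. In particular, if $\mathcal B$ is a C$^*$-subalgebra and $\mathcal J$ a closed ideal of $\mathcal A$, then $\operatorname{dist}(b,\mathcal B\cap\mathcal J)=\operatorname{dist}(b,\mathcal J)$ for $b\in\mathcal B$, because $\mathcal B/(\mathcal B\cap\mathcal J)\to\mathcal A/\mathcal J$ is injective.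
\item[(C2)] A nondegenerate representation of $\mathbb K(H)$ is unitarily equivalent to $x\mapsto x\otimes1$ on $H\otimes H'$ for some Hilbert space $H'$.
\item[(C3)] (Bicommutant theorem.) A $*$-subalgebra $\mathcal M\ni1$ of $\mathbb B(H)$ is dense in $\mathcal M''$ in the weak operator topology (WOT).
\item[(C4)] Every bounded functional on a unital C$^*$-algebra is a linear combination of states, and every state is a vector state of the universal representation, the direct sum of all GNS representations.
\item[(C5)] $|\operatorname{tr}(GX)|\le\|G\|_1\|X\|$ for $G$ of trace class. A finite rank operator can be written as a finite sum $G=\sum_i\mu_i|w^i\rangle\langle u^i|$ with unit vectors $w^i,u^i$, numbers $\mu_i>0$ and $\sum_i\mu_i=\|G\|_1$; the functional $\operatorname{tr}(G\,\cdot)$ is then WOT-continuous. If $H$ is separable, the trace class in the norm $\|\cdot\|_1$ and the unit ball of $\mathbb B(H)$ in the strong operator topology (SOT) are second countable.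
\end{enumerate}

A \emph{club} is a closed unbounded subset of $\omega_1$, and $\Sigma\subseteq\omega_1$ is \emph{stationary} if it meets every club. A countable intersection of clubs is a club. Hence a countable union of nonstationary sets is nonstationary, the intersection of a stationary set with a club is stationary, and stationary sets are uncountable. For a map $g:\Sigma\to\omega_1$, the set of $\delta'<\omega_1$ such that $g(\delta)<\delta'$ for all $\delta\in\Sigma\cap\delta'$ is a club. \emph{Fodor's lemma} states that if $\Sigma$ is stationary and $g(\delta)<\delta$ for $\delta\in\Sigma$, then $g$ is constant on a stationary subset of $\Sigma$. We use these facts in the following form.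

\begin{lemma}\label{lem:stat}
Let $\Sigma\subseteq\omega_1\setminus\{0\}$ be stationary.
\begin{enumerate}
\item[(i)] If $F_\delta\subseteq\omega_1$ is finite for $\delta\in\Sigma$, then $F_\delta\cap\delta$ is constant on a stationary subset of $\Sigma$.
\item[(ii)] If $\phi$ maps $\Sigma$ to a second countable space, then there is $\delta^\circ\in\Sigma$ such that $\phi^{-1}(U)$ is stationary for every neighborhood $U$ of $\phi(\delta^\circ)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) By Fodor's lemma, $\max(\{0\}\cup(F_\delta\cap\delta))$ equals a constant $\mu$ on a stationary set. The countable set $\mu+1$ has countably many finite subsets, and one of them equals $F_\delta\cap\delta$ for stationarily many $\delta$. (ii) Otherwise $\Sigma$ is covered by those preimages of basic open sets that are nonstationary, and there are countably many of them.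
\end{proof}

\section{Coherent finite subsets of $\omega_1$}\label{sec:F}

The algebra will be a limit of finite-dimensional algebras, each of which has one matrix block for each level in a finite set. We need to say which levels $\alpha\le\gamma$ are visible from $\gamma$ at stage $n$, and the answers given by different $\gamma$ must agree.

\begin{lemma}\label{lem:F}
There are finite sets $F_n(\gamma)\subseteq\gamma+1$, for $n<\omega$ and $\gamma<\omega_1$, such that $0,\gamma\in F_n(\gamma)\subseteq F_{n+1}(\gamma)$, $\bigcup_nF_n(\gamma)=\gamma+1$, and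
\[
\alpha\in F_n(\gamma)\ \Longrightarrow\ F_n(\alpha)=F_n(\gamma)\cap(\alpha+1)\qquad\text{(coherence)}.
\]
\end{lemma}

\begin{proof}
The construction, after Todorcevic, is by recursion on $\gamma$. Let $F_n(0)=\{0\}$ and $F_n(\beta+1)=F_n(\beta)\cup\{\beta+1\}$. All properties pass from $\beta$ to $\beta+1$; for coherence, an element $\alpha\le\beta$ of $F_n(\beta+1)$ lies in $F_n(\beta)$, and the two sets have the same intersection with $\alpha+1$.

Let $\gamma$ be a limit. Take $\gamma_0<\gamma_1<\cdots$ cofinal in $\gamma$ and $0=n_0<n_1<\cdots$ with $\gamma_i\in F_{n_{i+1}}(\gamma_{i+1})$. Let $i(n)=\max\{i:n_i\le n\}$ and $F_n(\gamma)=\{\gamma\}\cup F_n(\gamma_{i(n)})$. First,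
\begin{equation}\label{eq:chain}
\gamma_i\in F_n(\gamma_j)\quad\text{and}\quad F_n(\gamma_i)\subseteq F_n(\gamma_j)\qquad\text{for } i\le j\le i(n).
\end{equation}
The inclusion follows from the membership by coherence. The membership is proved by induction on $j$: if $i<j$, then $\gamma_{j-1}\in F_{n_j}(\gamma_j)\subseteq F_n(\gamma_j)$, so $\gamma_i\in F_n(\gamma_{j-1})\subseteq F_n(\gamma_j)$. Monotonicity in $n$ follows from $F_n(\gamma_{i(n)})\subseteq F_{n+1}(\gamma_{i(n)})\subseteq F_{n+1}(\gamma_{i(n+1)})$, where the second inclusion is \eqref{eq:chain} for $n+1$. If $\alpha<\gamma$, then $\alpha\in F_m(\gamma_i)$ for some $m,i$, and for $n\ge m,n_i$ we get $\alpha\in F_n(\gamma_i)\subseteq F_n(\gamma_{i(n)})$; so the sets cover $\gamma+1$. If $\alpha\in F_n(\gamma)$ and $\alpha<\gamma$, then $\alpha\in F_n(\gamma_{i(n)})$, and $F_n(\alpha)=F_n(\gamma_{i(n)})\cap(\alpha+1)=F_n(\gamma)\cap(\alpha+1)$.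
\end{proof}

For $\alpha<\gamma$ put
\[
\rho(\alpha,\gamma)=\min\{n:\alpha\in F_n(\gamma)\},\qquad \alpha^+_{n,\gamma}=\min\bigl(F_n(\gamma)\setminus(\alpha+1)\bigr).
\]
Thus $\rho(\alpha,\gamma)$ is the stage at which $\alpha$ becomes visible from $\gamma$, and $\alpha^+_{n,\gamma}$ is the next level above $\alpha$ that is visible at stage $n$. For example, $F_n(k)=\{0,\dots,k\}$ for finite $k$, and the choice $\gamma_i=n_i=i$ gives $F_n(\omega)=\{0,\dots,n\}\cup\{\omega\}$, $\rho(k,\omega)=k$, and $k^+_{n,\omega}=\omega$ for $k\ge n$.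

\section{The Hilbert space, the state and the planted operators}\label{sec:data}

\subsection*{Spaces and states}
In Example~\ref{ex:toy} the operator $p$ was given. Now its place is taken by an arbitrary operator $x$ on the space $E_k$ built so far, and we want $x$ to act on a new tensor factor with a distinguished vector whose vector state reproduces a given state on $\mathbb B(E_k)$. We define recursively finite-dimensional spaces $E_k$ and faithful states $T_k$ on $\mathbb B(E_k)$. Let $E_0=\mathbb C^2$ and let $T_0$ be the normalized trace. Given $E_k$ and $T_k$, write $T_k(x)=\sum_ir_i\langle xh_i,h_i\rangle$ with an orthonormal basis $(h_i)$ of $E_k$ and $r_i>0$, and put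
\[
K_k=E_k\otimes E_k,\quad \kappa_k=\sum_i\sqrt{r_i}\,h_i\otimes h_i,\quad L_k=K_k\otimes\mathbb C^2,\quad\lambda_k=\kappa_k\otimes e_0,\quad \Omega_k=\kappa_k\otimes\lambda_k .
\]
These are unit vectors, and
\begin{equation}\label{eq:kappa}
\langle(x\otimes1)\kappa_k,\kappa_k\rangle=T_k(x)\qquad(x\in\mathbb B(E_k)).
\end{equation}
Let
\[
E_{k+1}=E_k\otimes K_k\otimes L_k=E_k\otimes K_k\otimes K_k\otimes\mathbb C^2,\qquad E_k\subseteq E_{k+1}\ \text{ via } w\mapsto w\otimes\Omega_k .
\]
The first copy of $K_k$ plays the role of $K$ in Example~\ref{ex:toy}, the factor $\mathbb C^2$ carries the dilation, and the second copy of $K_k$ will produce the coefficient $\frac12$ in front of $\widehat B$. Define $\iota_k:\mathbb B(E_k)\to\mathbb B(K_k\otimes L_k)$ by $\iota_k(x)=(x\otimes1)\otimes1_{L_k}$, a unital injective $*$-homomorphism.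

The state $T_k\otimes\langle\,\cdot\,\Omega_k,\Omega_k\rangle$ is the state $X\mapsto T_k(P_kXP_k)$, where $P_k$ is the projection onto $E_k$, as one sees on elementary tensors. It is not faithful, so we mix in a small faithful part. Let $\psi_k'=T_k\otimes\operatorname{tr}_{E_k}\otimes\operatorname{tr}_{L_k}$ on $\mathbb B(K_k\otimes L_k)$, with normalized traces, and
\[
\psi_k=(1-2^{-k-2})\langle\,\cdot\,\Omega_k,\Omega_k\rangle+2^{-k-2}\psi_k',\qquad T_{k+1}=T_k\otimes\psi_k .
\]
The density matrices of $T_k$, $\psi_k'$ and $\psi_k$ are invertible, so $T_{k+1}$ is faithful. Both parts of $\psi_k$ take the value $T_k(x)$ at $\iota_k(x)$, the first by \eqref{eq:kappa}. Hence, for $x\in\mathbb B(E_k)$ and $X\in\mathbb B(E_{k+1})$,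
\begin{align}
T_{k+1}(1_{E_k}\otimes\iota_k(x))&=T_k(x),\label{eq:T1}\\
T_{k+1}(X)&=(1-2^{-k-2})\,T_k(P_kXP_k)+2^{-k-2}(T_k\otimes\psi_k')(X).\label{eq:T2}
\end{align}
Let $H=\overline{\bigcup_kE_k}$, a separable infinite-dimensional space, and let $P_k$ also denote the projection of $H$ onto $E_k$; then $P_k\to1$ strongly. By \eqref{eq:T2},
\begin{equation}\label{eq:T3}
|T_{k+1}(X)-T_k(P_kXP_k)|\le2^{-k-1}\|X\|\qquad(X\in\mathbb B(E_{k+1})),
\end{equation}
so the states $X\mapsto T_k(P_kXP_k)$ on $\mathbb B(H)$ converge in norm to a state $T$, and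
\begin{equation}\label{eq:T4}
|T(X)-T_k(P_kXP_k)|\le2^{-k}\|X\|\qquad(X\in\mathbb B(H)).
\end{equation}
The state $T$ is faithful. Indeed, for $X\ge0$, \eqref{eq:T2} gives $T(X)\ge\prod_{i\ge k}(1-2^{-i-2})\,T_k(P_kXP_k)\ge\frac12T_k(P_kXP_k)$; if $T(X)=0$, then $P_kXP_k=0$ for all $k$, and $X=0$.

For self-adjoint operators we write
\[
\operatorname{var}_k(x)=T_k(x^2)-T_k(x)^2,\qquad \operatorname{var}(X)=T(X^2)-T(X)^2=T\bigl((X-T(X))^2\bigr).
\]
By faithfulness, $\operatorname{var}(X)>0$ unless $X$ is a scalar.

\subsection*{The planted operators}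
One self-adjoint operator $B$ generates a commutative algebra, and a witness may vanish on all polynomials in $B$: take $G=|w\rangle\langle u|$ with orthogonal eigenvectors $w,u$ of $B$. We need a second operator, but the construction has room to plant only one. The way out is to hide the second operator in the behavior of $B$ on the vectors $w\otimes\zeta\otimes\lambda_j$ with $\zeta\perp\kappa_j$ and $j$ large, which longer words can reach.

Fix a unit vector $c\in E_0$. The space $H$ is the orthogonal sum of $E_0$ and the spaces $E_{j+1}\ominus E_j=E_j\otimes((K_j\otimes L_j)\ominus\mathbb C\Omega_j)$. Let $D$ be the projection that is $0$ on $E_0$ and $[c]\otimes1$ on $E_{j+1}\ominus E_j$, where $[c]$ acts on $E_j$. Then $D$ commutes with all $P_j$, $Dc=0$, and both $DH$ and $(1-D)H$ are infinite-dimensional.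

\begin{lemma}\label{lem:B}
There are self-adjoint operators $B_t\in\mathbb B(H)$, $t\in[\frac18,\frac14]$, with the following properties.
\begin{enumerate}
\item[(i)] $0\le B_t\le0.6$ and $\|B_t-B_{t'}\|=|t-t'|$.
\item[(ii)] $S_t=B_t-\frac12D$ is compact, and $\sigma_n=\sup_t\|S_t(1-P_n)\|\to0$.
\item[(iii)] If $Z\in\mathbb B(H)$, $ZB_t=B_{t'}Z$ and $Z[c]=[c]Z$, then $Z$ is a scalar, and $Z=0$ if $t\ne t'$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $(d_i)_{i\ge1}$ and $(d_i')_{i\ge1}$ be orthonormal bases of $DH$ and $(1-D)H$ with $d_1'=c$. Let $B_t^0$ be the diagonal operator with eigenvalues $\frac12+\frac1{10i}$ at $d_i$, $t$ at $c$, and $\frac1{10i}$ at $d_i'$ for $i\ge2$. These numbers are distinct and lie in $(0,0.6]$, and $B^0_t-\frac12D$ is diagonal with eigenvalues tending to $0$, hence compact. Let $g$ be a unit vector all of whose coordinates in this basis are positive, let $U$ be a unitary with $Uc=g$ that is the identity on the orthogonal complement of $\{c,g\}$, and put $B_t=U^*B_t^0U$.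

Then $0\le B_t\le0.6$ and $B_t-B_{t'}=(t-t')[U^*c]$, which gives (i). The operator $B_t-B_t^0=(U^*-1)B^0_tU+B^0_t(U-1)$ has finite rank, so $S_t$ is compact, and $\sigma_n\le\|S_{1/8}(1-P_n)\|+\frac18\|(1-P_n)U^*c\|\to0$.

For (iii), note first that $c$ is cyclic for $B_t$. The closed span of the vectors $(B^0_t)^jg$, $j\ge0$, reduces $B_t^0$, so it is invariant under the eigenprojections of $B_t^0$. These are the rank one projections onto the basis vectors, because the eigenvalues are distinct, and $g$ has nonzero coordinates; so the span is $H$. Apply $U^*$. Next, $\langle B_tc,c\rangle=\langle B^0_tg,g\rangle$ has the form $\mathrm{const}+t|\langle g,c\rangle|^2$ with $\langle g,c\rangle\ne0$, so it is an injective function of $t$. Let $Z$ be as in (iii) and $z=\langle Zc,c\rangle$. Since $Z$ and $Z^*$ commute with $[c]$, we have $Zc=zc$ and $Z^*c=\bar zc$, so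
\[
z\langle B_{t'}c,c\rangle=\langle B_{t'}Zc,c\rangle=\langle ZB_tc,c\rangle=\langle B_tc,Z^*c\rangle=z\langle B_tc,c\rangle .
\]
Also $ZB_t^jc=B_{t'}^jZc=zB_{t'}^jc$ for all $j$. If $t\ne t'$, then $z=0$, and $Z=0$ by cyclicity. If $t=t'$, then $Z=z1$ by cyclicity.
\end{proof}

The interval $[\frac18,\frac14]$ is uncountable, so we can fix an injection $\alpha\mapsto t_\alpha$ of $\omega_1$ into it. Let $\widehat B^\alpha_k$ be the dilation \eqref{eq:halmos} of $P_kB_{t_\alpha}P_k|_{E_k}$, a nonzero projection on $E_k\otimes\mathbb C^2$. On $E_{k+1}=E_k\otimes K_k\otimes K_k\otimes\mathbb C^2$ define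
\[
O_k^\alpha(x)=\widehat B^\alpha_k\otimes(1-[\kappa_k])\otimes(x\otimes1)\qquad(x\in\mathbb B(E_k)),
\]
where $\widehat B_k^\alpha$ acts on the first and fourth factors, $1-[\kappa_k]$ on the second and $x\otimes1$ on the third. The map $O_k^\alpha:\mathbb B(E_k)\to\mathbb B(E_{k+1})$ is a $*$-homomorphism, since the first two operators are projections; this is why $B_{t_\alpha}$ has to be dilated. It is injective, since these projections are nonzero. The factor $1-[\kappa_k]$ makes $O^\alpha_k(x)$ vanish on $E_k$ and take values in $E_{k+1}\ominus E_k$.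

\section{The algebra, its ideals and its representations}\label{sec:algebra}

\subsection*{The inductive system}
Let $A_n(\gamma)=\bigoplus_{\alpha\in F_n(\gamma)}\mathbb B(E_n)$, with elements $x=(x_\alpha)_{\alpha\in F_n(\gamma)}$. Define $\Phi=\Phi_n^\gamma:A_n(\gamma)\to A_{n+1}(\gamma)$, with $\alpha^+=\alpha^+_{n,\gamma}$, by
\begin{equation}\label{eq:Phi}
(\Phi x)_\alpha=\begin{cases}
x_\gamma\otimes[\Omega_n]&\text{if }\alpha=\gamma,\\
x_\alpha\otimes[\Omega_n]+O_n^\alpha(x_{\alpha^+})&\text{if }\alpha\in F_n(\gamma),\ \alpha<\gamma,\\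
1_{E_n}\otimes\iota_n(x_{\alpha^+})&\text{if }\alpha\in F_{n+1}(\gamma)\setminus F_n(\gamma);
\end{cases}
\end{equation}
see Figure~\ref{fig:Phi}. The second and third clauses are the operators $y_1$ and $y_2$ of Example~\ref{ex:toy}. The two summands in the second clause live on the orthogonal subspaces $E_n$ and $E_{n+1}\ominus E_n$, so $\Phi$ is a $*$-homomorphism, and it is injective because $x_\alpha$ is the compression of $(\Phi x)_\alpha$ to $E_n$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=2.3,yscale=2]
\node at (-0.9,1) {$A_n(\gamma)$};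
\node at (-0.9,0) {$A_{n+1}(\gamma)$};
\node (a0) at (0,1) {$0$};
\node (ab) at (2,1) {$\beta$};
\node (ag) at (3,1) {$\gamma$};
\node (b0) at (0,0) {$0$};
\node (ba) at (1,0) {$\alpha$};
\node (bb) at (2,0) {$\beta$};
\node (bg) at (3,0) {$\gamma$};
\draw[->] (a0) -- (b0);
\draw[->] (ab) -- (bb);
\draw[->] (ag) -- (bg);
\draw[->,dashed] (ab) -- node[pos=0.6,above left] {$O^0_n$} (b0);
\draw[->,dashed] (ag) -- node[pos=0.45,above left] {$O^\beta_n$} (bb);
\draw[->,very thick] (ab) -- node[pos=0.75,right] {$1\otimes\iota_n$} (ba);
\end{tikzpicture}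
\caption{The map $\Phi:A_n(\gamma)\to A_{n+1}(\gamma)$ when $F_n(\gamma)=\{0,\beta,\gamma\}$ and $F_{n+1}(\gamma)=\{0,\alpha,\beta,\gamma\}$ with $0<\alpha<\beta<\gamma$. Each symbol is a matrix block. Vertical arrows are the maps $x\mapsto x\otimes[\Omega_n]$. An old level also receives, through $O_n$, the block of the next old level above it; a new level receives only that block, through $1\otimes\iota_n$.}
\label{fig:Phi}
\end{figure}

If $\beta\in F_n(\gamma)$, then $F_n(\beta)=F_n(\gamma)\cap(\beta+1)$ by coherence, and we let $J:A_n(\beta)\to A_n(\gamma)$ be extension by $0$. Then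
\begin{equation}\label{eq:PhiJ}
\Phi_n^\gamma J=J\Phi_n^\beta .
\end{equation}
To see this for $\beta<\gamma$, compare coordinates. For $\alpha>\beta$ both sides vanish, since $(\Phi^\gamma_nJx)_\alpha$ depends only on coordinates of $Jx$ at levels $\ge\alpha$. For $\alpha=\beta$ the term $O_n^\beta((Jx)_{\beta^+})$ is $0$, since $\beta^+>\beta$, and both sides equal $x_\beta\otimes[\Omega_n]$. For $\alpha<\beta$, the sets $F_n$ and $F_{n+1}$ of $\beta$ and of $\gamma$ agree on $\beta+1$, so the same clause of \eqref{eq:Phi} applies on both sides, and $\alpha^+_{n,\gamma}=\alpha^+_{n,\beta}$ because $\beta\in F_n(\gamma)$.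

Put $(n,\gamma)\le(m,\delta)$ if $n\le m$ and $\gamma\in F_m(\delta)$. This order is transitive: if $\gamma\in F_m(\delta)$, $m\le l$ and $\delta\in F_l(\eta)$, then $\gamma\in F_l(\delta)\subseteq F_l(\eta)$. It is directed: given $(n,\gamma)$ and $(m,\delta)$, put $\eta=\max(\gamma,\delta)$ and take $l\ge n,m$ with $\gamma,\delta\in F_l(\eta)$. For $(n,\gamma)\le(m,\delta)$ let the connecting map be $J\circ\Phi\circ\dots\circ\Phi:A_n(\gamma)\to A_m(\gamma)\to A_m(\delta)$. These injective $*$-homomorphisms compose correctly, because \eqref{eq:PhiJ} moves every $J$ to the left and extensions by $0$ compose. Let $\mathcal A$ be the C$^*$-algebraic inductive limit, that is, the completion of the directed union; we regard $A_n(\gamma)$ as a subalgebra of $\mathcal A$. For $x\in A_n(\gamma)$ and $k\ge n$ let $x^{(k)}$ be the image of $x$ in $A_k(\gamma)$.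

\subsection*{Ideals}
For $\xi\le\omega_1$ let $\mathcal I_\xi$ be the closure of $\bigcup\{A_n(\gamma):n<\omega,\ \gamma<\xi\}$, with $\mathcal I_0=0$. The union is directed, since the upper bound $(l,\eta)$ above has $\eta=\max(\gamma,\delta)$. It is an ideal of the union of all $A_m(\delta)$: given $x\in A_n(\gamma)$ and $x'\in A_m(\delta)$, take $(l,\eta)$ above both pairs; then $x\in A_l(\gamma)$, $x'\in A_l(\eta)$, and $A_l(\gamma)$ is the ideal of $A_l(\eta)$ of elements supported on levels $\le\gamma$. So $\mathcal I_\xi$ is a closed ideal of $\mathcal A$. It is separable for $\xi<\omega_1$; $\mathcal I_\xi=\overline{\bigcup_{\zeta<\xi}\mathcal I_\zeta}$ for limit $\xi$; and $\mathcal A=\mathcal I_{\omega_1}=\bigcup_{\xi<\omega_1}\mathcal I_\xi$, since a convergent sequence involves only countably many $\gamma$.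

\subsection*{Representations}
Fix $\alpha<\omega_1$, and let $x\in A_n(\gamma)$ with $\alpha\in F_n(\gamma)$. For $k\ge n$ the coordinate $x^{(k+1)}_\alpha$ is given by one of the first two clauses of \eqref{eq:Phi}, so $E_k$ reduces it and its restriction to $E_k$ is $x^{(k)}_\alpha$. Hence there is a unique operator $\pi_\alpha(x)\in\mathbb B(H)$ of norm at most $\|x\|$ such that
\begin{equation}\label{eq:pi}
E_k\text{ reduces }\pi_\alpha(x)\text{ and }\pi_\alpha(x)|_{E_k}=x^{(k)}_\alpha\quad\text{for }x\in A_n(\gamma),\ \alpha\in F_n(\gamma),\ k\ge n,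
\end{equation}
and $x\mapsto\pi_\alpha(x)$ is a $*$-homomorphism on $A_n(\gamma)$. If $(n,\gamma)\le(m,\delta)$ and $x'$ is the image of $x$ in $A_m(\delta)$, then $x'^{(k)}=J(x^{(k)})$ for $k\ge m$ by \eqref{eq:PhiJ}, so $x'^{(k)}_\alpha=x^{(k)}_\alpha$ and $\pi_\alpha(x')=\pi_\alpha(x)$. The pairs $(n,\gamma)$ with $\alpha\in F_n(\gamma)$ are exactly the pairs above $(0,\alpha)$, so they are cofinal. Thus $\pi_\alpha$ is defined on the whole directed union and extends to a representation $\pi_\alpha:\mathcal A\to\mathbb B(H)$.

\begin{lemma}\label{lem:structure}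
\begin{enumerate}
\item[(i)] $\ker\pi_\alpha=\mathcal I_\alpha$.
\item[(ii)] $\pi_\alpha$ induces an isomorphism $\mathcal I_{\alpha+1}/\mathcal I_\alpha\cong\mathbb K(H)$.
\item[(iii)] $\mathcal A$ is AF, scattered and nonseparable of density $\omega_1$, and $\pi_0$ is faithful and irreducible.
\item[(iv)] If $a\in\mathcal A\setminus\mathcal I_\alpha$, then $\pi_\alpha(a)$ is not a scalar.
\item[(v)] Every representation of $\mathcal A$ is a direct sum of representations each of which is equivalent to some $\pi_\alpha$ or is one-dimensional and zero.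
\end{enumerate}
\end{lemma}

\begin{proof}
(i) If $\gamma<\alpha$ and $x\in A_n(\gamma)$, then for all large $k$ the image of $x$ in $A_k(\alpha)$ is $J(x^{(k)})$, whose $\alpha$-coordinate is $0$. So $\pi_\alpha(\mathcal I_\alpha)=0$.

For the converse, note that a closed ideal $\mathcal J$ of $\mathcal A$ is the closure of the union of the ideals $\mathcal J\cap A_n(\gamma)$: if $a\in\mathcal J$, $x\in A_n(\gamma)$ and $\|a-x\|<\epsilon$, then $\operatorname{dist}(x,\mathcal J\cap A_n(\gamma))=\operatorname{dist}(x,\mathcal J)<\epsilon$ by (C1). The ideal $\ker\pi_\alpha\cap A_n(\gamma)$ is a sum of some of the blocks $\mathbb B(E_n)$. If all these blocks sit at levels in $F_n(\gamma)\cap\alpha$, a set which is empty or equals $F_n(\beta_0)$ for its maximum $\beta_0<\alpha$, then the ideal is contained in $\mathcal I_\alpha$. So it suffices to show that no block at a level $\beta\ge\alpha$ is killed, that is, $\pi_\alpha(x)\ne0$ for the element $x\in A_n(\beta)$ with $x_\beta=1$ and all other coordinates $0$.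

For $\beta=\alpha$ the first clause of \eqref{eq:Phi} gives $\pi_\alpha(x)=P_n$. For $\beta>\alpha$ we show that the support $\Sigma_k=\{\eta\in F_k(\beta):x^{(k)}_\eta\ne0\}$ spreads downward until it fills $F_k(\beta)$. Since $O_k^\eta$ and $\iota_k$ are injective and the summands in the second clause are orthogonal, a level $\eta\in F_k(\beta)$ lies in $\Sigma_{k+1}$ if and only if $\eta\in\Sigma_k$, or $\eta<\beta$ and $\eta^+_{k,\beta}\in\Sigma_k$; and a level $\eta\in F_{k+1}(\beta)\setminus F_k(\beta)$ lies in $\Sigma_{k+1}$ if and only if $\eta^+_{k,\beta}\in\Sigma_k$. Suppose that $\Sigma_k=F_k(\beta)\cap[\nu_k,\beta]$ with $\nu_k\in F_k(\beta)$; this holds for $k=n$ with $\nu_n=\beta$. If $\nu_k=0$, then $\Sigma_{k+1}=F_{k+1}(\beta)$. If $\nu_k>0$, let $\nu$ be the predecessor of $\nu_k$ in $F_k(\beta)$, which exists because $0\in F_k(\beta)$. For $\eta<\beta$ we have $\eta^+_{k,\beta}\ge\nu_k$ if and only if $\eta\ge\nu$, so $\Sigma_{k+1}=F_{k+1}(\beta)\cap[\nu,\beta]$ and $\nu_{k+1}=\nu<\nu_k$. A strictly decreasing sequence of ordinals is finite, so $\Sigma_k=F_k(\beta)$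 for all large $k$. For large $k$ also $\alpha\in F_k(\beta)$, and $\pi_\alpha(x)|_{E_k}=x^{(k)}_\alpha\neq0$.

(ii) For $x\in A_n(\alpha)$ the first clause of \eqref{eq:Phi} gives $\pi_\alpha(x)=x_\alpha P_n$, and $\pi_\alpha$ vanishes on $A_n(\gamma)$ for $\gamma<\alpha$. By (C1), $\pi_\alpha(\mathcal I_{\alpha+1})=\overline{\bigcup_nP_n\mathbb B(H)P_n}=\mathbb K(H)$. The kernel is $\mathcal I_\alpha$ by (i).

(iii) $\mathcal A$ is AF by construction. Let $\mathcal B\ne0$ be a C$^*$-subalgebra of $\mathcal A$ and let $\xi$ be least with $\mathcal B\cap\mathcal I_\xi\ne0$; such $\xi>0$ exists. If $\xi$ were a limit, then for $b\in\mathcal B\cap\mathcal I_\xi$ and $\zeta<\xi$ we would have $\|b\|=\operatorname{dist}(b,\mathcal I_\zeta)$ by (C1), and the right side tends to $0$ as $\zeta\to\xi$. So $\xi=\zeta+1$, and $\pi_\zeta$ embeds $\mathcal C=\mathcal B\cap\mathcal I_{\zeta+1}$ into $\mathbb K(H)$. A nonzero C$^*$-algebra of compact operators contains nonzero projections of finite rank (spectral projections of a positive element). If $p$ is one of least rank, then $p\mathcal Cp$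 is finite-dimensional with no projections other than $0$ and $p$, so $p\mathcal Cp=\mathbb Cp$. Since $p\mathcal Bp\subseteq\mathcal C$, we get $p\mathcal Bp=p(p\mathcal Bp)p=\mathbb Cp$. So $\mathcal A$ is scattered.

By (ii) choose $a_\xi\in\mathcal I_{\xi+1}$ with $\|\pi_\xi(a_\xi)\|=1$. For $\zeta<\xi$ we have $a_\zeta\in\mathcal I_\xi=\ker\pi_\xi$, so $\|a_\xi-a_\zeta\|\ge\|\pi_\xi(a_\xi)\|=1$, and $\mathcal A$ is nonseparable. As a union of $\omega_1$ separable ideals it has density $\omega_1$. Finally $\ker\pi_0=\mathcal I_0=0$, and $\pi_0(\mathcal A)\supseteq\mathbb K(H)$ is irreducible.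

(iv) Let $\pi_\alpha(a)=z1$. If $z=0$, then $a\in\mathcal I_\alpha$ by (i). If $z\neq0$, pick $\xi\ge\alpha$ with $a\in\mathcal I_\xi$ and $b\in\mathcal I_{\xi+1}\setminus\mathcal I_\xi$. Then $ab-zb\in\ker\pi_\alpha\subseteq\mathcal I_\xi$ and $ab\in\mathcal I_\xi$, so $b\in\mathcal I_\xi$, a contradiction.

(v) Take by Zorn's lemma a maximal orthogonal family of invariant subspaces on which the representation is of the required kind; the orthogonal complement of the family is invariant. So it suffices to show that a nonzero representation $\sigma$ on a space $\mathcal K$ has a subrepresentation equivalent to some $\pi_\alpha$. The least $\xi$ with $\sigma(\mathcal I_\xi)\ne0$ is not a limit, by continuity, so $\xi=\alpha+1$, and $\sigma|_{\mathcal I_{\alpha+1}}$ factors through $\mathcal I_{\alpha+1}/\mathcal I_\alpha\cong\mathbb K(H)$. By (C2), the invariant subspace $\mathcal K'$ spanned by $\sigma(\mathcal I_{\alpha+1})\mathcal K$ can be identified with $H\otimes H'$, $H'\neq 0$, so that $\sigma(b)=\pi_\alpha(b)\otimes1$ for $b\in\mathcal I_{\alpha+1}$. For $a\in\mathcal A$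 and such $b$ we have $\sigma(a)\sigma(b)=\sigma(ab)=(\pi_\alpha(a)\otimes1)\sigma(b)$ on $\mathcal K'$, so $\sigma(a)=\pi_\alpha(a)\otimes1$ on $\mathcal K'$.
\end{proof}

The injectivity of $O^\eta_k$ was essential in (i): it is what makes an element from a high level visible at all lower levels. Part (v) yields the replacement for the Stone--Weierstrass theorem announced in Section~\ref{sec:idea}.

\begin{lemma}[Witnesses]\label{lem:witness}
Let $\mathcal B\subseteq\mathcal A$ be a C$^*$-subalgebra and $a\in\mathcal A\setminus\mathcal B$. There are a nonempty set $\Lambda\subseteq\omega_1$ with $|\Lambda|\le2$ and nonzero finite rank operators $G_\alpha$ on $H$, $\alpha\in\Lambda$, such that the functional $f=\sum_{\alpha\in\Lambda}\operatorname{tr}(G_\alpha\pi_\alpha(\cdot))$ vanishes on $\mathcal B$ and $f(a)=1$.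
\end{lemma}

\begin{proof}
Let $\mathcal A\oplus\mathbb C1$ be the unitization and $\Upsilon$ its universal representation. The element $a$ is not in the closed subalgebra $\mathcal B+\mathbb C1$, since $a=b+z1$ forces $z=0$. By the Hahn--Banach theorem some bounded functional vanishes on $\mathcal B+\mathbb C1$ and not at $a$, and by (C4) it is the composition of $\Upsilon$ with a WOT-continuous functional. So $\Upsilon(a)$ is not in the WOT-closure of $\Upsilon(\mathcal B+\mathbb C1)$, and by (C3) some operator $Z$ commutes with $\Upsilon(\mathcal B)$ and not with $\Upsilon(a)$. Write $\Upsilon|_{\mathcal A}=\bigoplus_i\sigma_i$ as in Lemma~\ref{lem:structure}(v), and let $Z_{ij}$ be the matrix entries of $Z$. The operator $Z$ commutes with $\Upsilon(x)$ if and only if $Z_{ij}\sigma_j(x)=\sigma_i(x)Z_{ij}$ for all $i,j$. Choose $i,j$ and vectors $w,u$ with $\langle(Z_{ij}\sigma_j(a)-\sigma_i(a)Z_{ij})w,u\rangle=1$, and put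
\[
f(x)=\langle(Z_{ij}\sigma_j(x)-\sigma_i(x)Z_{ij})w,u\rangle=\langle\sigma_j(x)w,Z_{ij}^*u\rangle-\langle\sigma_i(x)Z_{ij}w,u\rangle .
\]
Then $f$ vanishes on $\mathcal B$ and $f(a)=1$. Each of the two terms is $0$ or has the form $\operatorname{tr}(G\pi_\alpha(x))$ with $G$ of rank one. Add the two operators if the levels coincide, and omit zero terms.
\end{proof}

\section{Letters and words}\label{sec:letters}

\subsection*{Propagation of means}
A level $\eta$ that is not visible from $\gamma$ at stage $n$ inherits the coordinates of $x\in A_n(\gamma)$ from above, through a chain of connecting maps that we do not know. The state does not notice the chain.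

\begin{lemma}\label{lem:mean}
Let $x\in A_n(\gamma)$, $\|x\|\le1$, $k\ge n$, $\eta\in F_k(\gamma)$ and $\xi=\min(F_n(\gamma)\setminus\eta)$. Then $|T_k(x_\eta^{(k)})-T(\pi_\xi(x))|\le2^{1-n}$.
\end{lemma}

\begin{proof}
We show $|T_k(x^{(k)}_\eta)-T_n(x_\xi)|\le\sum_{n\le i<k}2^{-i-1}$ by induction on $k$, for all $\eta$ at once. For $k=n$ we have $\xi=\eta$. Let $\eta\in F_{k+1}(\gamma)$. If $\eta\in F_k(\gamma)$, then $x^{(k)}_\eta$ is the compression of $x^{(k+1)}_\eta$ to $E_k$, and \eqref{eq:T3} adds an error of at most $2^{-k-1}$. If $\eta\notin F_k(\gamma)$, then $T_{k+1}(x_\eta^{(k+1)})=T_k(x^{(k)}_{\eta^+})$ by \eqref{eq:T1}, where $\eta^+=\eta^+_{k,\gamma}$. Since $\xi\in F_n(\gamma)\subseteq F_k(\gamma)$ and $\xi\ge\eta$, we have $\xi>\eta$ and so $\xi\geq\eta^+$; thus $\min(F_n(\gamma)\setminus\eta^+)=\xi$, and the inductive hypothesis applies to $\eta^+$. The sum is at most $2^{-n}$. Finally, $x_\xi$ is the compression of $\pi_\xi(x)$ to $E_n$ by \eqref{eq:pi}, and \eqref{eq:T4} adds $2^{-n}$.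
\end{proof}

\subsection*{Letters}
For the rest of this section fix $n<\omega$, $s,v\in[0,1]$, $\vartheta\in(0,1)$ and a level $\alpha$, and write $B=B_{t_\alpha}$, $S=S_{t_\alpha}$.

\begin{definition}\label{def:letter}
A \emph{letter at $\alpha$} (for $n,s,v,\vartheta$) is a pair $(x,\gamma)$ with $\alpha<\gamma$, $\alpha\notin F_n(\gamma)$, $x\in A_n(\gamma)$, $0\le x\le1$, such that for all $k\ge n$, with $\eta=\alpha^+_{k,\gamma}$,
\begin{equation}\label{eq:letter}
|T_k(x^{(k)}_\eta)-s|\le\vartheta,\qquad|\operatorname{var}_k(x^{(k)}_\eta)-v|\le\vartheta .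
\end{equation}
Its \emph{stage} is $m=\rho(\alpha,\gamma)>n$. We also refer to the operator $y=\pi_\alpha(x)$, which satisfies $0\le y\le1$, as the letter.
\end{definition}

\begin{lemma}\label{lem:letter}
Let $y$ be a letter at $\alpha$ of stage $m$.
\begin{enumerate}
\item[(L1)] $E_k$ reduces $y$ for all $k\ge m$.
\item[(L2)] There are $s_y,v_y\in[0,1]$ with $|s_y-s|\le\vartheta$, $|v_y-v|\le\vartheta$, and $\zeta_y\in K_{m-1}$ with $\zeta_y\perp\kappa_{m-1}$, $\|\zeta_y\|^2=v_y$, such that $yw=s_yw+w\otimes\zeta_y\otimes\lambda_{m-1}$ for $w\in E_{m-1}$. In particular, $\langle yw,u\rangle=s_y\langle w,u\rangle$ and $\langle yw,yu\rangle=(s_y^2+v_y)\langle w,u\rangle$ for $w,u\in E_{m-1}$.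
\item[(L3)] If $y'$ is a letter at $\alpha$ of stage $m'>m$, then there is $s'\in[0,1]$ with $|s'-s|\le\vartheta$ such that
\[
\langle yy'w,y'u\rangle=s_{y'}^2\langle yw,u\rangle+v_{y'}s'\langle Bw,u\rangle\qquad(w,u\in E_{m'-1}).
\]
\end{enumerate}
\end{lemma}

\begin{proof}
Let $y$ come from $(x,\gamma)$. Applying \eqref{eq:pi} to $x^{(m)}\in A_m(\gamma)$ gives (L1), together with $y|_{E_k}=x^{(k)}_\alpha$ for $k\ge m$.

(L2) Since $\alpha\in F_m(\gamma)\setminus F_{m-1}(\gamma)$ and $m-1\ge n$, the third clause of \eqref{eq:Phi} gives $y|_{E_m}=1\otimes\iota_{m-1}(x')$ with $x'=x^{(m-1)}_\eta$, $\eta=\alpha^+_{m-1,\gamma}$. Put $s_y=T_{m-1}(x')$ and $\zeta_y=(x'\otimes1-s_y)\kappa_{m-1}$. By \eqref{eq:kappa}, $\langle\zeta_y,\kappa_{m-1}\rangle=0$ and $\|\zeta_y\|^2=\operatorname{var}_{m-1}(x')$; both numbers $s_y$ and $v_y=\|\zeta_y\|^2$ lie in $[0,1]$ because $0\le x'\le1$, and \eqref{eq:letter} bounds their distances from $s$ and $v$. For $w\in E_{m-1}$,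
\[
yw=w\otimes(x'\otimes1)\kappa_{m-1}\otimes\lambda_{m-1}=s_yw+w\otimes\zeta_y\otimes\lambda_{m-1},
\]
and the second summand is orthogonal to $E_{m-1}$.

(L3) Let $l=m'-1\ge m$ and $\zeta=\zeta_{y'}$. By (L2) for $y'$ we have $y'w=s_{y'}w+w\otimes\zeta\otimes\lambda_l$, a decomposition along $E_l$ and $E_l^\perp$, and the same for $u$. Since $E_l$ reduces $y$, the cross terms vanish:
\[
\langle yy'w,y'u\rangle=s_{y'}^2\langle yw,u\rangle+\langle y(w\otimes\zeta\otimes\lambda_l),u\otimes\zeta\otimes\lambda_l\rangle .
\]
As $\alpha\in F_l(\gamma)$ and $\alpha<\gamma$, the second clause of \eqref{eq:Phi} gives $y|_{E_{l+1}}=y|_{E_l}\otimes[\Omega_l]+O_l^\alpha(x'')$ with $x''=x^{(l)}_\eta$, $\eta=\alpha^+_{l,\gamma}$. The first summand kills $w\otimes\zeta\otimes\lambda_l$. Since $\lambda_l=\kappa_l\otimes e_0$ and $(1-[\kappa_l])\zeta=\zeta$, the second contributes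
\[
\langle\widehat B^\alpha_l(w\otimes e_0),u\otimes e_0\rangle\cdot\|\zeta\|^2\cdot\langle(x''\otimes1)\kappa_l,\kappa_l\rangle=\langle Bw,u\rangle\,v_{y'}\,T_l(x'').
\]
Put $s'=T_l(x'')$ and use \eqref{eq:letter}.
\end{proof}

The hypothesis $m'>m$ cannot be dropped. If $m'=m$, both letters act on $E_m$ as operators $1\otimes\iota_{m-1}(\cdot)$, every word in them compresses to a scalar on $E_{m-1}$, and $B$ does not appear.

\subsection*{Blocks}
Let $y_1,y_2,y_3$ be letters at $\alpha$ with stages $m_1<m_2<m_3$. A \emph{block} is one of the products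
\[
\text{type }0:\ y_1y_2y_1,\qquad\text{type }1:\ y_2y_1y_2,\qquad\text{type }2:\ y_2y_3y_1y_3y_2 .
\]
For $t\in[\frac18,\frac14]$ put
\[
V_0^t=s^3+sv,\qquad V_1^t=s^3+svB_t,\qquad V_2^t=s^5+2s^3vB_t+\tfrac12sv^2[c].
\]
These operators are self-adjoint, of norm at most $4$, and $\|V_\tau^t-V_\tau^{t'}\|\le2|t-t'|$ by Lemma~\ref{lem:B}(i). Types $0$ and $1$ are the words of Example~\ref{ex:toy}. In type $2$ the inner word $y_3y_1y_3$ produces $B$, and the outer letter $y_2$ tests $B$ on the vectors $w\otimes\zeta\otimes\lambda$, where $B$ is close to $\frac12D=\frac12[c]\otimes1$.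

\begin{lemma}\label{lem:block}
Let $\beta$ be a block of type $\tau$ at $\alpha$, let $M\geq n$ be smaller than the stages of all its letters, and let $w,u\in E_M$. Then
\[
|\langle\beta w,u\rangle-\langle V_\tau^{t_\alpha}w,u\rangle|\le(15\vartheta+3\sigma_n)\|w\|\|u\| .
\]
\end{lemma}

\begin{proof}
Let $\|w\|=\|u\|=1$, and write $s_i,v_i,\zeta_i$ for the data of $y_i$ in (L2). Note that $E_M\subseteq E_{m_1-1}$, $E_{m_1}\subseteq E_{m_2-1}$ and $E_{m_2}\subseteq E_{m_3-1}$.

\emph{Type $0$.} The vectors $y_1w,y_1u$ lie in $E_{m_1}\subseteq E_{m_2-1}$, so (L2) for $y_2$ and then for $y_1$ gives $\langle y_2y_1w,y_1u\rangle=s_2\langle y_1w,y_1u\rangle=s_2(s_1^2+v_1)\langle w,u\rangle$.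

\emph{Type $1$.} By (L3) and (L2),
\begin{equation}\label{eq:type1}
\langle y_1y_2w,y_2u\rangle=s_2^2s_1\langle w,u\rangle+v_2s'\langle Bw,u\rangle .
\end{equation}

\emph{Type $2$.} Put $w_2=y_2w=s_2w+w'$ and $u_2=y_2u=s_2u+u'$, where $w'=w\otimes\zeta_2\otimes\lambda_{m_2-1}$ and $u'=u\otimes\zeta_2\otimes\lambda_{m_2-1}$. Since $w_2,u_2\in E_{m_2}\subseteq E_{m_3-1}$, (L3) for the pair $y_1,y_3$ gives
\[
\langle\beta w,u\rangle=\langle y_1y_3w_2,y_3u_2\rangle=s_3^2\langle y_1w_2,u_2\rangle+v_3s''\langle Bw_2,u_2\rangle,
\]
and $\langle y_1w_2,u_2\rangle$ is \eqref{eq:type1}. Write $B=\frac12D+S$. The vectors $w',u'$ lie in $E_{m_2}\ominus E_{m_2-1}$, where $D=[c]\otimes1$, and $D$ commutes with $P_{m_2-1}$; so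
\[
\langle Dw_2,u_2\rangle=s_2^2\langle Dw,u\rangle+v_2\langle[c]w,u\rangle .
\]
Further, $\langle Sw_2,u_2\rangle-s_2^2\langle Sw,u\rangle=s_2\langle w,Su'\rangle+s_2\langle Sw',u\rangle+\langle Sw',u'\rangle$. The vectors $w',u'$ have norm at most $1$ and are orthogonal to $E_n$, so this difference, call it $r$, satisfies $|r|\le3\sigma_n$. Altogether
\[
\langle\beta w,u\rangle=s_3^2s_2^2s_1\langle w,u\rangle+(s_3^2v_2s'+v_3s''s_2^2)\langle Bw,u\rangle+\tfrac12v_3v_2s''\langle[c]w,u\rangle+v_3s''r .
\]

All numbers $s_i,s',s''$ lie in $[0,1]$ within $\vartheta$ of $s$, and all $v_i$ lie in $[0,1]$ within $\vartheta$ of $v$. A product of $j$ such numbers changes by at most $j\vartheta$ when they are replaced by $s$ and $v$. The total change is at most $(3+2)\vartheta$ in types $0$ and $1$, and at most $(5+4+4+\frac32)\vartheta$ in type $2$.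
\end{proof}

Lemma~\ref{lem:block} compares only matrix coefficients on $E_M$, and such an estimate does not in general pass to products. It does here, if the stages increase from block to block: each block maps into a space $E_{M'}$ on which the next block is again controlled.

\begin{lemma}\label{lem:word}
Let $N\ge1$, $\tau_1,\dots,\tau_N\in\{0,1,2\}$, $t\in[\frac18,\frac14]$, and $w,u\in H$ with $\|w\|,\|u\|\le1$. Put $V_r=V_{\tau_r}^t$, $u_N=u$ and $u_{r-1}=V_ru_r$. Suppose that
\begin{equation}\label{eq:tails}
\|(1-P_n)w\|\le\vartheta,\qquad\|(1-P_n)u_r\|\le\vartheta\quad(1\le r\le N),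
\end{equation}
that $\sigma_n\le\vartheta$ and $|t_\alpha-t|\le\vartheta$, and that $\beta_r$ is a block of type $\tau_r$ at $\alpha$ such that all letters of $\beta_{r+1}$ have larger stages than all letters of $\beta_r$. Then
\[
|\langle\beta_N\cdots\beta_1w,u\rangle-\langle V_N\cdots V_1w,u\rangle|\le C_N\vartheta,\qquad C_N=27N4^N .
\]
\end{lemma}

\begin{proof}
Let $M_0=n$, let $M_r$ be the largest stage in $\beta_r$, and put $w_0=P_nw$, $w_r=\beta_rw_{r-1}$. By (L1) and induction $w_r\in E_{M_r}$; also $\|w_r\|\le1$ and $\|u_r\|\le4^N$. We compare $\langle w_r,u_r\rangle=\langle\beta_rw_{r-1},u_r\rangle$ with $\langle w_{r-1},u_{r-1}\rangle=\langle V_rw_{r-1},u_r\rangle$. Replacing $u_r$ by $P_nu_r\in E_{M_{r-1}}$ in both expressions costs at most $(1+4)\vartheta$. Lemma~\ref{lem:block} with $M=M_{r-1}$ gives the error $18\vartheta4^N$, and replacing $V^{t_\alpha}_{\tau_r}$ by $V_r$ costs $2\vartheta4^N$. So the two numbers differ by at most $25\cdot4^N\vartheta$, and summation gives $|\langle w_N,u\rangle-\langle P_nw,u_0\rangle|\le25N4^N\vartheta$. Now $w_N=\beta_N\cdots\beta_1P_nw$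 and $\langle w,u_0\rangle=\langle V_N\cdots V_1w,u\rangle$. Replacing $P_nw$ by $w$ in the two inner products costs at most $(1+4^N)\vartheta\le2N4^N\vartheta$.
\end{proof}

\section{Finding letters with increasing stages}\label{sec:select}

We now show that every stationary family of positive elements with nearly constant mean and variance contains letters with increasing stages, simultaneously at several levels. Coherence of the sets $F_n(\gamma)$ makes the stages at different levels comparable, and their finiteness makes the stages unbounded.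

\begin{lemma}\label{lem:select}
Let $\Sigma_1\subseteq\omega_1\setminus\{0\}$ be stationary, $q\ge1$, $d\ge1$, $s,v\in[0,1]$, $\vartheta\in(0,1)$, $0<\varepsilon\le\vartheta/20$ and $2^{-n_0}\le\vartheta/50$. For $\delta\in\Sigma_1$ let $a_\delta\in\mathcal A$ with $\|a_\delta\|=1$, $b_\delta=a_\delta^*a_\delta$, and $\delta\le\alpha_1(\delta)<\dots<\alpha_q(\delta)<\omega_1$, and suppose that
\[
|T(\pi_\delta(b_\delta))-s|\le\vartheta/20,\qquad|\operatorname{var}(\pi_\delta(b_\delta))-v|\le\vartheta/20 .
\]
Then there are $n\ge n_0$, $\delta_0\in\Sigma_1$, $\delta_1,\dots,\delta_d\in\Sigma_1\setminus\{\delta_0\}$ and pairs $(x_i,\gamma_i)$, $1\le i\le d$, such that $\|x_i-b_{\delta_i}\|\le\varepsilon$ and, for every $j\le q$, the pairs $(x_1,\gamma_1),\dots,(x_d,\gamma_d)$ are letters at $\alpha_j(\delta_0)$ for $n,s,v,\vartheta$ with strictly increasing stages.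
\end{lemma}

\begin{proof}
For $\delta\in\Sigma_1$ take an element of some $A_m(\eta)$ within $\varepsilon/4$ of $a_\delta$ and divide it by the maximum of $1$ and its norm; this gives $a'_\delta$ with $\|a'_\delta\|\le1$ and $\|a'_\delta-a_\delta\|\le\varepsilon/2$. With $\gamma_\delta=\max(\eta,\alpha_q(\delta))$ and $n_\delta\ge n_0$ large we have $a'_\delta\in A_{n_\delta}(\gamma_\delta)$ and $\delta,\alpha_1(\delta),\dots,\alpha_q(\delta)\in F_{n_\delta}(\gamma_\delta)$. Put $x_\delta=a'^*_\delta a'_\delta$; then $0\le x_\delta\le1$, $\|x_\delta-b_\delta\|\le\varepsilon$ and $\|x_\delta^2-b_\delta^2\|\le2\varepsilon$. Pass to a stationary set on which $n_\delta=n$ is constant, then by Lemma~\ref{lem:stat}(i) to one on which $F_n(\gamma_\delta)\cap\delta=F^-$ is constant, and intersect with the club of closure points of $\delta\mapsto\gamma_\delta$. On the resulting stationary set $\Sigma$ we have $\gamma_\delta<\delta'$ whenever $\delta<\delta'$, and $F^-\subseteq\min\Sigma$.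

\emph{Letters.} Let $\delta_0<\delta$ in $\Sigma$ and $\alpha=\alpha_j(\delta_0)$. Then $\min\Sigma\le\delta_0\le\alpha\le\gamma_{\delta_0}<\delta\le\gamma_\delta$. So $F_n(\gamma_\delta)$ has no element in $[\alpha,\delta)$ and contains $\delta$. In particular $\alpha\notin F_n(\gamma_\delta)$, and for $k\ge n$ the level $\eta=\alpha^+_{k,\gamma_\delta}$ satisfies $\alpha<\eta\le\delta$ and $\min(F_n(\gamma_\delta)\setminus\eta)=\delta$. Let $x'=(x_\delta)^{(k)}_\eta$. Lemma~\ref{lem:mean} for $x_\delta$ and $x_\delta^2$ gives
\[
|T_k(x')-T(\pi_\delta(b_\delta))|\le2^{1-n}+\varepsilon,\qquad|T_k(x'^2)-T(\pi_\delta(b_\delta)^2)|\le2^{1-n}+2\varepsilon .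
\]
Squares of numbers in $[0,1]$ differ by at most twice the difference of the numbers, so both errors in \eqref{eq:letter} are at most $3\cdot2^{1-n}+4\varepsilon+\vartheta/20\le(0.12+0.2+0.05)\vartheta$. Thus $(x_\delta,\gamma_\delta)$ is a letter at $\alpha_j(\delta_0)$ for every $j\le q$.

\emph{Monotonicity.} Let $i<j$ and $m=\rho(\alpha_j(\delta_0),\gamma_\delta)>n$. Both $\alpha_i(\delta_0)$ and $\alpha_j(\delta_0)$ lie in $F_n(\gamma_{\delta_0})$, so by coherence $\alpha_i(\delta_0)\in F_n(\alpha_j(\delta_0))\subseteq F_m(\alpha_j(\delta_0))\subseteq F_m(\gamma_\delta)$. Hence $\rho(\alpha_i(\delta_0),\gamma_\delta)\le\rho(\alpha_j(\delta_0),\gamma_\delta)$.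

\emph{Unboundedness.} There is $\delta_0\in\Sigma$ such that $\{\rho(\alpha_1(\delta_0),\gamma_\delta):\delta\in\Sigma,\ \delta>\delta_0\}$ is unbounded. Otherwise one number $m$ bounds these sets for uncountably many $\delta_0$. Let $\delta^0<\delta^1<\dots<\delta^\omega$ be the first $\omega+1$ of them. The finite set $F_m(\gamma_{\delta^\omega})$ then contains the ordinals $\alpha_1(\delta^i)\in[\delta^i,\delta^{i+1})$, $i<\omega$, which are distinct; this is impossible.

Fix such $\delta_0$ and choose successively $\delta_1,\dots,\delta_d\in\Sigma$ above $\delta_0$ with $\rho(\alpha_1(\delta_0),\gamma_{\delta_{i+1}})>\rho(\alpha_q(\delta_0),\gamma_{\delta_i})$. Put $x_i=x_{\delta_i}$, $\gamma_i=\gamma_{\delta_i}$. By monotonicity, with $\alpha_j=\alpha_j(\delta_0)$,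
\[
\rho(\alpha_j,\gamma_i)\le\rho(\alpha_q,\gamma_i)<\rho(\alpha_1,\gamma_{i+1})\le\rho(\alpha_j,\gamma_{i+1}).\qedhere
\]
\end{proof}

If $s=0$ or $v=0$, the operators $V^t_\tau$ are scalars and carry no information. The next observation excludes this; it is the place where the faithfulness of $T$ is used.

\begin{lemma}\label{lem:positive}
If $a\in\mathcal A\setminus\mathcal I_\delta$, $\|a\|=1$ and $b=a^*a$, then $T(\pi_\delta(b))$ and $\operatorname{var}(\pi_\delta(b))$ lie in $(0,1]$.
\end{lemma}

\begin{proof}
In $\mathcal A/\mathcal I_\delta$ we have $\|b+\mathcal I_\delta\|=\|a+\mathcal I_\delta\|^2>0$, so $b\notin\mathcal I_\delta$. By Lemma~\ref{lem:structure}(iv), $\pi_\delta(b)$ is a positive contraction that is not a scalar. Since $T$ is a faithful state, both numbers are positive and at most $1$.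
\end{proof}

\section{Commutative subalgebras are separable}\label{sec:comm}

Theorem~\ref{thm:supp}(b) needs only one level and two letters, and it shows how the lemmas fit together.

\begin{proof}[Proof of Theorem~\ref{thm:supp}(b)]
Let $\mathcal C\subseteq\mathcal A$ be a commutative nonseparable C$^*$-subalgebra. For $1\le\delta<\omega_1$ the ideal $\mathcal I_\delta$ is separable, so there is $a_\delta\in\mathcal C\setminus\mathcal I_\delta$ with $\|a_\delta\|=1$; put $b_\delta=a_\delta^*a_\delta$. Apply Lemma~\ref{lem:stat}(ii) to the map $\delta\mapsto(T(\pi_\delta(b_\delta)),\operatorname{var}(\pi_\delta(b_\delta)))$, and let $(s,v)$ be its value at $\delta^\circ$; then $s,v\in(0,1]$ by Lemma~\ref{lem:positive}. Fix $0<\vartheta<\min(v,s/5)$ and $0<\varepsilon\le\vartheta/20$ with $6\varepsilon<(v-\vartheta)(0.4s-2\vartheta)$. The set $\Sigma_1$ of $\delta$ whose two numbers are within $\vartheta/20$ of $s$ and $v$ is stationary. Apply Lemma~\ref{lem:select} with $q=1$, $\alpha_1(\delta)=\delta$, $d=2$, and any admissible $n_0$. Put $\alpha=\delta_0$, $y_i=\pi_\alpha(x_i)$,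 with stages $m_1<m_2$, and let $w\in E_n$ be a unit vector. By \eqref{eq:type1},
\[
\langle y_2y_1y_2w,w\rangle=s_2^2s_1+v_2s'\langle B_{t_\alpha}w,w\rangle,
\]
and since $y_1w,w\in E_{m_2-1}$, (L2) gives
\[
\langle y_2y_2y_1w,w\rangle=\langle y_2(y_1w),y_2w\rangle=(s_2^2+v_2)\langle y_1w,w\rangle=(s_2^2+v_2)s_1 .
\]
As $B_{t_\alpha}\le0.6$, the second number exceeds the first by
\[
v_2\bigl(s_1-s'\langle B_{t_\alpha}w,w\rangle\bigr)\ge(v-\vartheta)\bigl(s-\vartheta-0.6(s+\vartheta)\bigr)\ge(v-\vartheta)(0.4s-2\vartheta)>6\varepsilon .
\]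
But $b_{\delta_2}b_{\delta_1}b_{\delta_2}=b_{\delta_2}b_{\delta_2}b_{\delta_1}$, and replacing each $b_{\delta_i}$ by $x_i$ changes either side by at most $3\varepsilon$, so the two numbers differ by at most $6\varepsilon$. This is a contradiction.
\end{proof}

\section{Irredundant sets are countable}\label{sec:main}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Lemma~\ref{lem:structure}(iii), and since $H\cong\ell_2$, it remains to show that $\mathcal A$ has no uncountable irredundant set. Suppose that $\mathcal X$ is one. For $\delta<\omega_1$ the set $\mathcal X\cap\mathcal I_\delta$ is an irredundant subset of a separable algebra, hence countable. So we can choose recursively distinct elements $a_\delta\in\mathcal X\setminus\mathcal I_\delta$, $1\le\delta<\omega_1$. Scaling does not change generated algebras, so we assume $\|a_\delta\|=1$. Let $\mathcal B_\delta=C^*(a_{\delta'}:\delta'\ne\delta)$, which does not contain $a_\delta$, let $b_\delta=a_\delta^*a_\delta$, and let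
\[
f_\delta=\sum_{\alpha\in\Lambda_\delta}\operatorname{tr}(G_{\delta,\alpha}\pi_\alpha(\cdot))
\]
be a witness for $\mathcal B_\delta$ and $a_\delta$ as in Lemma~\ref{lem:witness}.

\medskip
\noindent\emph{Step 1: low and high levels.} By Lemma~\ref{lem:stat}(i) there is a stationary set $\Sigma_0\subseteq\omega_1\setminus\{0\}$ on which $\Lambda_\delta\cap\delta=\Lambda$ and $|\Lambda_\delta\setminus\delta|=q$ are constant; $|\Lambda|+q\le2$. Write $\Lambda_\delta\setminus\delta=\{\alpha_1(\delta)<\dots<\alpha_q(\delta)\}$.

We have $q\ge1$. If $q=0$, then $\Lambda_\delta=\Lambda$ on the uncountable set $\Sigma_0$, and separability of the trace class gives $\delta\ne\delta'$ in $\Sigma_0$ with $\sum_{\alpha\in\Lambda}\|G_{\delta,\alpha}-G_{\delta',\alpha}\|_1<\frac12$. Then $|f_\delta(a_\delta)-f_{\delta'}(a_\delta)|<\frac12$, whereas $f_\delta(a_\delta)=1$ and $f_{\delta'}(a_\delta)=0$ because $a_\delta\in\mathcal B_{\delta'}$.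

\medskip
\noindent\emph{Step 2: a point of accumulation.} To $\delta\in\Sigma_0$ assign the data
\[
\bigl((G_{\delta,\alpha})_{\alpha\in\Lambda},\ (G_{\delta,\alpha_j(\delta)})_{j\le q},\ (t_{\alpha_j(\delta)})_{j\le q},\ T(\pi_\delta(b_\delta)),\ \operatorname{var}(\pi_\delta(b_\delta)),\ (\pi_\alpha(b_\delta))_{\alpha\in\Lambda}\bigr),
\]
a point of a product of copies of the trace class, the real line and the unit ball of $\mathbb B(H)$ with the SOT, which is second countable by (C5). Let $\delta^\circ$ be given by Lemma~\ref{lem:stat}(ii), and denote its data by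
\[
\bigl((G^\circ_\alpha)_{\alpha\in\Lambda},\ (G^\circ_j)_{j\le q},\ (t^\circ_j)_{j\le q},\ s,\ v,\ (X_\alpha)_{\alpha\in\Lambda}\bigr).
\]
Since these are the data of an actual index, the operators $G^\circ_\alpha,G^\circ_j$ are nonzero and of finite rank, $s,v\in(0,1]$ by Lemma~\ref{lem:positive}, and $t_1^\circ\ne t_2^\circ$ if $q=2$, because $\alpha\mapsto t_\alpha$ is injective.

\medskip
\noindent\emph{Step 3: two monomials that the high part tells apart.} With these $s,v$, put $\mathbf V_\tau=\bigoplus_{j\le q}V_\tau^{t_j^\circ}$ on $H^{\oplus q}$, and $\varphi(Z)=\sum_{j\le q}\operatorname{tr}(G^\circ_jZ_j)$ for $Z=\bigoplus_jZ_j\in\mathbb B(H)^{\oplus q}$. We claim that $\varphi(Z'(\mathbf V_1-\mathbf V_0)Z)\ne0$ for some monomials $Z,Z'$ in $\mathbf V_1,\mathbf V_2$, the empty monomial $1$ being allowed.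

Let $\mathcal M$ be the linear span of all monomials, a unital $*$-algebra. Since $s,v>0$, the formula for $V_1^t$ shows that $\bigoplus_jB_{t_j^\circ}\in\mathcal M$, and then the formula for $V_2^t$ shows that $\bigoplus_j[c]\in\mathcal M$. An operator matrix $(Z_{ij})$ in $\mathcal M'$ satisfies $Z_{ij}B_{t^\circ_j}=B_{t^\circ_i}Z_{ij}$ and $Z_{ij}[c]=[c]Z_{ij}$, so by Lemma~\ref{lem:B}(iii) it is diagonal with scalar entries. Hence $\mathcal M'=\mathbb C^q$ and $\mathcal M''=\mathbb B(H)^{\oplus q}$, and $\mathcal M$ is WOT-dense in $\mathbb B(H)^{\oplus q}$ by (C3). Suppose that the claim fails. The expression $\varphi(Z'(\mathbf V_1-\mathbf V_0)Z)$ is linear and WOT-continuous in each of $Z,Z'$ separately, because the $G_j^\circ$ have finite rank; so it vanishes for all $Z,Z'\in\mathbb B(H)^{\oplus q}$. The first component of $\mathbf V_1-\mathbf V_0$ is $R=sv(B_{t_1^\circ}-1)$, and $Rc\ne0$ since $B_t\le0.6$. Taking $Z'=|w\rangle\langle Rc|$ and $Z=|c\rangle\langle u|$ in the first component and $0$ in the other, we get $0=\|Rc\|^2\operatorname{tr}(G_1^\circ|w\rangle\langle u|)=\|Rc\|^2\langle G_1^\circ w,u\rangle$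 for all $w,u$, so $G_1^\circ=0$, which is false.

Thus there are $N\geq1$, $r\le N$ and $\tau_1,\dots,\tau_N\in\{1,2\}$ with $\tau_r=1$ such that, with $\tau_r'=0$ and $\tau'_i=\tau_i$ for $i\ne r$,
\[
\Delta=\bigl|\varphi(\mathbf V_{\tau_N}\cdots\mathbf V_{\tau_1})-\varphi(\mathbf V_{\tau'_N}\cdots\mathbf V_{\tau'_1})\bigr|>0 .
\]
Assign noncommuting variables $Y_1,\dots,Y_d$ consecutively to the positions $1,\dots,N$: two variables to a position $i$ with $\tau_i=1$ and three to a position with $\tau_i=2$. Let $W=\beta_N\cdots\beta_1$, where $\beta_i$ is the block pattern of type $\tau_i$ in its variables, taken in increasing order of index. Let $W'$ be obtained from $W$ by replacing $\beta_r=Y_{i+1}Y_iY_{i+1}$ by $Y_iY_{i+1}Y_i$. The words $W$ and $W'$ have the same length $\ell$.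

\medskip
\noindent\emph{Step 4: parameters.} Let $\Gamma=\sum_{\alpha\in\Lambda}\|G^\circ_\alpha\|_1+\sum_{j\le q}\|G^\circ_j\|_1$, and write each of these operators as a finite sum $\sum_i\mu_i|w^i\rangle\langle u^i|$ as in (C5). Fix $\vartheta\in(0,1)$ with
\[
(8+4\ell\Gamma+2C_N\Gamma)\vartheta<\Delta,
\]
and put $\varepsilon=\vartheta/20$. Choose $n_0$ such that $2^{-n_0}\le\vartheta/50$ and, for all $n\ge n_0$, $\sigma_n\le\vartheta$ and \eqref{eq:tails} holds for every $j\le q$, every pair $(w,u)=(w^i,u^i)$ occurring in $G_j^\circ$, the parameter $t=t_j^\circ$, and both sequences $(\tau_i)$ and $(\tau_i')$. This involves finitely many vectors, and $P_n\to1$ strongly. Let $\Sigma_1$ be the set of $\delta\in\Sigma_0$ such that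
\begin{enumerate}
\item[(1)] $\|G_{\delta,\alpha}-G^\circ_\alpha\|_1\le\vartheta$ for $\alpha\in\Lambda$, and $\|G_{\delta,\alpha_j(\delta)}-G_j^\circ\|_1\le\vartheta$, $|t_{\alpha_j(\delta)}-t_j^\circ|\le\vartheta$ for $j\le q$;
\item[(2)] $T(\pi_\delta(b_\delta))$ and $\operatorname{var}(\pi_\delta(b_\delta))$ are within $\vartheta/20$ of $s$ and $v$;
\item[(3)] $\|(\pi_\alpha(b_\delta)-X_\alpha)X_\alpha^kw\|\le\vartheta$ for $\alpha\in\Lambda$, $0\le k<\ell$ and every $w=w^i$ occurring in $G_\alpha^\circ$.
\end{enumerate}
These conditions describe a neighborhood of the data of $\delta^\circ$, so $\Sigma_1$ is stationary. Lemma~\ref{lem:select} gives $n\ge n_0$, $\delta_0,\delta_1,\dots,\delta_d\in\Sigma_1$ and $x_1,\dots,x_d$. Put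
\[
z=W(b_{\delta_1},\dots,b_{\delta_d})-W'(b_{\delta_1},\dots,b_{\delta_d}),\qquad\tilde z=W(x_1,\dots,x_d)-W'(x_1,\dots,x_d).
\]
Then $\|z\|\le2$ and $\|z-\tilde z\|\le2\ell\varepsilon$. Since $\delta_i\ne\delta_0$ for $i\geq1$, we have $z\in\mathcal B_{\delta_0}$ and $f_{\delta_0}(z)=0$.

\medskip
\noindent\emph{Step 5: the low levels see almost nothing.} Let $\alpha\in\Lambda$, let $w$ occur in $G^\circ_\alpha$, and let $Z_\ell\cdots Z_1$ be the image under $\pi_\alpha$ of either word, so that each $Z_k$ is one of the contractions $\pi_\alpha(b_{\delta_i})$. By (3),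
\[
\|Z_\ell\cdots Z_1w-X_\alpha^\ell w\|=\Bigl\|\sum_{k=0}^{\ell-1}Z_\ell\cdots Z_{k+2}(Z_{k+1}-X_\alpha)X_\alpha^kw\Bigr\|\le\ell\vartheta .
\]
As both words have length $\ell$, $\|\pi_\alpha(z)w\|\le2\ell\vartheta$, and so $|\operatorname{tr}(G^\circ_\alpha\pi_\alpha(z))|\le2\ell\|G^\circ_\alpha\|_1\vartheta$. Replacing $G_\alpha^\circ$ by $G_{\delta_0,\alpha}$ costs at most $2\vartheta$ by (1). Hence
\[
\sum_{\alpha\in\Lambda}|\operatorname{tr}(G_{\delta_0,\alpha}\pi_\alpha(z))|\le(4+2\ell\Gamma)\vartheta .
\]

\medskip
\noindent\emph{Step 6: the high levels see $\Delta$.} Write $\alpha_j=\alpha_j(\delta_0)$. In $\sum_{j\le q}\operatorname{tr}(G_{\delta_0,\alpha_j}\pi_{\alpha_j}(z))$, replacing $G_{\delta_0,\alpha_j}$ by $G_j^\circ$ costs at most $2q\vartheta\le4\vartheta$, and then replacing $z$ by $\tilde z$ costs at most $2\ell\varepsilon\Gamma\le2\ell\Gamma\vartheta$. At each level $\alpha_j$ the operators $\pi_{\alpha_j}(x_1),\dots,\pi_{\alpha_j}(x_d)$ are letters with strictly increasing stages, so $W$ and $W'$ evaluated at them are products of blocks of types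 $(\tau_i)$ and $(\tau'_i)$ as required in Lemma~\ref{lem:word}; also $|t_{\alpha_j}-t_j^\circ|\le\vartheta$ by (1). Applying that lemma to each pair $(w^i,u^i)$ of $G_j^\circ$ and summing with the weights $\mu_i$, we see that $\sum_j\operatorname{tr}(G_j^\circ\pi_{\alpha_j}(\tilde z))$ differs by at most $2C_N\Gamma\vartheta$ from $\varphi(\mathbf V_{\tau_N}\cdots\mathbf V_{\tau_1})-\varphi(\mathbf V_{\tau'_N}\cdots\mathbf V_{\tau'_1})$. So the high part of $f_{\delta_0}(z)$ has modulus at least $\Delta-(4+2\ell\Gamma+2C_N\Gamma)\vartheta$.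

\medskip
Steps 5 and 6 give $0=|f_{\delta_0}(z)|\ge\Delta-(8+4\ell\Gamma+2C_N\Gamma)\vartheta>0$, a contradiction.
\end{proof}

\begin{remark}\label{rem:t}
The parameter $t_\alpha$ is needed only for witnesses with two high levels, the analog of a pair of points that is not separated. If the same operator were planted at all levels, then for $q=2$ and $G^\circ_2=-G^\circ_1$ the functional $\varphi$ would vanish on every monomial, and Step~3 would fail.
\end{remark}

\section{Subquotients and Cantor--Bendixson levels}\label{sec:rest}

\begin{proof}[Proof of Theorem~\ref{thm:supp}(a)]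
Let $\pi:\mathcal B\to\mathcal D$ be a quotient map of C$^*$-algebras and let $\mathcal Y\subseteq\mathcal D$ be irredundant. Choose lifts $\hat a\in\mathcal B$ of the elements $a\in\mathcal Y$. The lifts form an irredundant set: if $\hat a$ were in the algebra generated by the other lifts, then $a=\pi(\hat a)\in C^*(\mathcal Y\setminus\{a\})$ by (C1). For $\mathcal B\subseteq\mathcal A$, Theorem~\ref{thm:main} shows that $\mathcal Y$ is countable. Now let $\mathcal X\subseteq\mathcal D$ be arbitrary. The set $\mathcal Y=\{a\in\mathcal X:a\notin C^*(\mathcal X\setminus\{a\})\}$ is irredundant, since $C^*(\mathcal Y\setminus\{a\})\subseteq C^*(\mathcal X\setminus\{a\})$. So $\mathcal Y$ is countable.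
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:supp}(c)]
Let $(\mathcal J_\xi)$ be the Cantor--Bendixson sequence of $\mathcal A'$. By the facts recalled in Section~\ref{sec:intro}, each level $\mathcal J_{\xi+1}/\mathcal J_\xi$ is a $c_0$-sum $\bigoplus_i\mathbb K(H_i)$ with $H_i\neq0$. If it is nonseparable, then there are uncountably many $i$ or some $H_i$ is nonseparable, and in both cases $\mathcal A'/\mathcal J_\xi$ contains an uncountable family of pairwise orthogonal nonzero projections. This family is irredundant, and by the lifting argument in the proof of (a) its lifts form an uncountable irredundant set in $\mathcal A'$. So all levels are separable. An extension of a separable algebra by a separable ideal is separable, and so is the closure of a countable increasing union of separable ideals. By induction $\mathcal J_\xi$ is separable for every $\xi<\omega_1$, and since $\mathcal A'$ is nonseparable, its height is at least $\omega_1$.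
\end{proof}

\begin{remark}\label{rem:CB}
For our algebra $\mathcal A$ the Cantor--Bendixson sequence is $(\mathcal I_\xi)_{\xi\le\omega_1}$. Indeed, $\mathcal A/\mathcal I_\xi\cong\pi_\xi(\mathcal A)\supseteq\mathbb K(H)$. A minimal projection $p$ of $\pi_\xi(\mathcal A)$ has rank one, since $[w]=p[w]p\in\mathbb Cp$ for every unit vector $w$ in its range; conversely, rank one projections are minimal and generate $\mathbb K(H)=\pi_\xi(\mathcal I_{\xi+1})$. So all levels of $\mathcal A$ are $\mathbb K(\ell_2)$ and its height is $\omega_1$, the least value allowed by Theorem~\ref{thm:supp}(c).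
\end{remark}

\begin{thebibliography}{9}

\bibitem{GK}
Ghasemi and Koszmider, \emph{Noncommutative Cantor--Bendixson derivatives and scattered C$^*$-algebras}.

\bibitem{source}
\emph{Uncountable irredundant sets in nonseparable scattered C$^*$-algebras},
\texttt{https://www.teses.usp.br/\allowbreak teses/\allowbreak disponiveis/\allowbreak 45/\allowbreak 45131/\allowbreak tde-05082019-165942/\allowbreak publico/\allowbreak tese.pdf}

\end{thebibliography}
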